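\title{Three Facilities on a Line: Strategy-Proof Mechanisms Have Unbounded Approximation Ratio}

\begin{abstract}
In the $k$-facility game on the line, $n$ agents report points of $\mathbb{R}$, a mechanism opens $k$ facilities, and each agent pays her distance to the nearest one. We show that for $k=3$ and every $n\ge 6$, no deterministic strategy-proof mechanism approximates the optimal social cost within any finite factor, even a factor that depends on $n$. The same holds for all $k\ge 3$ and $n\ge k+3$, and for the maximum cost. The proof sends one agent to infinity, applies the Fotakis--Tzamos classification of two-facility mechanisms to the limit, and moves two nearby groups of agents across the line while keeping track of which group gets the middle facility.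
\end{abstract}

\section{The facility game and the result}\label{sec:intro}

Fix an integer $k\ge 1$ and a finite set $N$ of $n\ge 1$ agents. Agent $i$ has a location $x_i\in\mathbb{R}$, and $x=(x_i)_{i\in N}$ is a \emph{profile}. A \emph{deterministic mechanism} for the $k$-facility game is a function $f$ that assigns to every profile $x\in\mathbb{R}^N$ a multiset $f(x)$ of $k$ points of $\mathbb{R}$, the \emph{facilities}. An agent at $y$ pays the \emph{cost} $d(y,F)=\min_{p\in F}|y-p|$ when the facilities are $F$. The \emph{social cost} and its optimum are
\[
\mathrm{SC}(x,F)=\sum_{i\in N}d(x_i,F),\qquad \mathrm{OPT}(x)=\min_{|F|=k}\mathrm{SC}(x,F).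
\]
The mechanism sees only what the agents report. It is \emph{strategy-proof} if no agent gains by a false report: for every profile $x$, every $i\in N$ and every $x_i'\in\mathbb{R}$,
\[
d\bigl(x_i,f(x)\bigr)\le d\bigl(x_i,f(x_i',x_{-i})\bigr),
\]
where $(x_i',x_{-i})$ is $x$ with its $i$-th coordinate replaced by $x_i'$. It \emph{has ratio $r$} if $\mathrm{SC}(x,f(x))\le r\cdot \mathrm{OPT}(x)$ for all $x$, and it has \emph{bounded ratio} if this holds for some finite $r$. The number of agents is fixed, so $r$ may depend on $n$. All mechanisms in this paper are deterministic, and we call a mechanism \emph{admissible} if it is strategy-proof and has bounded ratio.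

Bounded ratio is a weak, qualitative demand. Its basic consequence concerns clustered profiles: if the agents form $k$ clusters of diameter at most $\delta$, then $\mathrm{OPT}\le n\delta$, so every agent has a facility within $rn\delta$, however far apart the clusters are. The mechanism has to find the clusters without giving anyone a reason to lie.

For few facilities this is easy. Let $x_{(1)}\le\dots\le x_{(n)}$ be the sorted reports. An agent located to the left of $x_{(j)}$ can, by changing her report, only move $x_{(j)}$ to the right, and symmetrically on the other side. The report $x_d$ of a fixed agent $d$ cannot be moved by the others, and $d$ herself pays nothing if a facility stands there. Hence every mechanism whose facilities are order statistics $x_{(j)}$ or reports $x_d$ of fixed agents is strategy-proof. For $k=1$ any one of them has bounded ratio, since $|x_i-x_j|\le\mathrm{OPT}(x)$ for any two agents. For $k=2$ and $n\ge3$ the mechanism $\{\min x,\max x\}$ has ratio $n-2$: in an optimal solution each of the $n-2$ inner agents shares a nearest facility with the leftmost or with the rightmost agent, so her distance to that agent is at most $\mathrm{OPT}(x)$. For $n\le k$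 one opens a facility at every report, which is strategy-proof and optimal, so only $n>k$ is of interest. It is known that a ratio linear in $n$ cannot be avoided: for $k=2$ and odd $n\ge3$ every strategy-proof mechanism has ratio at least $(n-1)/2$, and for each fixed $k>2$ the ratio is $\Omega(n)$ as $n\to\infty$.

From $k=1,2$ one might expect a ratio linear in $n$ for three facilities as well. The first candidates disappoint. With four agents, $\{\min x,x_{(2)},\max x\}$ misses the point $1$ in the profile $(0,0,1,2)$, where $\mathrm{OPT}=0$, and $\{\min x,x_d,\max x\}$ misses the middle location when the agents occupy three points and $d$ is at an extreme one. The paper \cite{source} leaves open whether the bound $\Omega(n)$ is tight and, in particular, whether three facilities on the line admit any bounded ratio at all. In precise form: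

\medskip
\noindent\textbf{Question.} \emph{Is there, for every $n\ge4$, a strategy-proof mechanism with bounded ratio for the three-facility game on the line with $n$ agents?}
\medskip

The answer is no.

\begin{theorem}\label{thm:three}
Let $n\ge 6$. No deterministic strategy-proof mechanism for the $3$-facility game on the line with $n$ agents has a bounded approximation ratio.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $k\ge 3$ and $n\ge k+3$. No deterministic strategy-proof mechanism for the $k$-facility game on the line with $n$ agents has a bounded approximation ratio. The same holds with the social cost replaced by the maximum cost $\max_i d(x_i,F)$.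
\end{theorem}

The cases $k\ge3$, $n\in\{k+1,k+2\}$ are not decided here. The proof relies on one result from the literature, the classification of admissible two-facility mechanisms \cite{FT}, which needs at least five agents and which we apply, for $k=3$, to mechanisms with $n-1$ agents.

Section~\ref{sec:tools} collects the elementary tools. Section~\ref{sec:toy} settles a special case by hand and explains the plan of the general proof, which occupies Sections~\ref{sec:two}--\ref{sec:proof}. Theorem~\ref{thm:general} follows in Section~\ref{sec:more}.

\section{Option sets and merging}\label{sec:tools}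

Let $f$ be a strategy-proof $k$-facility mechanism with ratio $r$ on an agent set $N$, $|N|=n$. The \emph{option set} of agent $i$ against the reports $x_{-i}$ of the others is the set of all facilities she can bring about,
\[
I_i(x_{-i})=\bigcup_{y\in\mathbb{R}}f(y,x_{-i}).
\]
It does not depend on $x_i$. Strategy-proofness says that a truthful agent gets the best of her options.

\begin{lemma}\label{lem:option}
For every profile $x$ and agent $i$ we have $d(x_i,f(x))=d(x_i,I_i(x_{-i}))$. Consequently:
\begin{enumerate}
\item[(a)] the cost of $i$ is a $1$-Lipschitz function of $x_i$ when $x_{-i}$ is fixed;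
\item[(b)] $I_i(x_{-i})$ is closed;
\item[(c)] $f(x)$ contains a point of $I_i(x_{-i})$ nearest to $x_i$; if that nearest point is unique, it belongs to $f(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $I=I_i(x_{-i})$. Since $f(x)\subset I$, we have $d(x_i,f(x))\ge d(x_i,I)$. Strategy-proofness gives $d(x_i,f(x))\le\inf_y d(x_i,f(y,x_{-i}))=d(x_i,I)$. The distance to a fixed set is $1$-Lipschitz, which is (a). If $z$ lies in the closure of $I$, then agent $i$ at $z$ has cost $d(z,I)=0$, so $z\in f(z,x_{-i})\subset I$, which is (b). For (c), take the point of $f(x)$ nearest to $x_i$.
\end{proof}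

\begin{lemma}\label{lem:few}
If $x$ has at most $k$ distinct coordinates, then all of them belong to $f(x)$.
\end{lemma}

\begin{proof}
Here $\mathrm{OPT}(x)=0$, so $\mathrm{SC}(x,f(x))\le r\cdot 0=0$.
\end{proof}

The profiles used below have only three or four distinct locations, each occupied by a \emph{group} of agents. The next lemma lets us treat such a group as one agent.

\begin{lemma}[Merging]\label{lem:merge}
Partition $N$ into nonempty groups and let $\bar f$ be the mechanism with one agent per group obtained by letting all members of a group report the same location. Then $\bar f$ is strategy-proof and has ratio $nr$.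
\end{lemma}

\begin{proof}
Let a group located at $a$ report $b$ instead, and change the reports one member at a time. Each step is a deviation by an agent whose location in the current profile is $a$, so the distance from $a$ to the output does not decrease. Hence it does not decrease overall. For the ratio, let $\bar x$ be a profile of groups and $x$ the corresponding profile of agents. For every $F$ we have $\mathrm{SC}(\bar x,F)\le \mathrm{SC}(x,F)\le n\,\mathrm{SC}(\bar x,F)$, so $\mathrm{SC}(\bar x,\bar f(\bar x))\le r\,\mathrm{OPT}(x)\le nr\,\mathrm{OPT}(\bar x)$.
\end{proof}

Thus a group has an option set, its cost (the common cost of its members) is $1$-Lipschitz in its location, and it cannot gain by a joint move.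

Finally, if $\phi$ is a translation or reflection of $\mathbb{R}$, then $x\mapsto\phi^{-1}(f(\phi(x)))$ is again strategy-proof with ratio $r$. This justifies normalizing a location to $0$ or exchanging left and right in a statement about \emph{all} mechanisms of some class. A given mechanism need not commute with translations or treat the agents alike, and the proof assumes neither.

\section{A special case: facilities at reported points}\label{sec:toy}

Both candidates in Section~\ref{sec:intro} open facilities only at reported points. For such mechanisms the obstruction is visible with four agents.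

\begin{proposition}\label{prop:toy}
Let $n\ge4$. No admissible three-facility mechanism for $n$ agents satisfies $f(x)\subset\{x_i:i\in N\}$ for all $x$.
\end{proposition}

\begin{proof}
Merging into four groups preserves all hypotheses, so let $n=4$ and let $r$ be the ratio. We consider only profiles $x_1<x_2<x_3<x_4$ and call an agent \emph{served} if her cost is $0$.

Fix three agents and let agent $i$ move in the open interval (or half-line) bounded by her neighbors. Let $c$ be her cost and $\gamma>0$ her distance to the nearest other agent, both continuous functions of $x_i$. An agent who is not served pays at least $\gamma$. So the disjoint closed sets $\{c=0\}$ and $\{c\ge\gamma\}$ cover the interval, and one of them is empty: \emph{agent $i$ is served everywhere on her interval or nowhere}.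

Facilities at $x_1,x_2,x_4$ show $\mathrm{OPT}\le x_3-x_2$. If $x_1$ is so far left that $x_2-x_1>r(x_3-x_2)$, agent $1$ must be served; so she is always served, and by symmetry so is agent $4$. Let $(r+1)\delta<\frac12$. At $(0,\frac12,1-\delta,1)$ we have $\mathrm{OPT}\le\delta$, while agent $2$ is at distance at least $\frac12-\delta>r\delta$ from the others. She is served, and she remains served at $(0,\delta,1-\delta,1)$. In the same way agent $3$ is served at $(0,\delta,\frac12,1)$, hence at $(0,\delta,1-\delta,1)$. At this profile four distinct points are facilities, which is absurd.
\end{proof}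

The argument has three ingredients. The two outer agents use up two facilities, so the two inner agents compete for the third. A \emph{dichotomy} (the cost is zero or large) combines with continuity of the cost to show that an agent's fate does not change as she moves. And there are two profiles where the fate is known and incompatible: the lower inner agent is served when the action is near the right end, the upper one when it is near the left end.

In general a facility may stand anywhere, and the dichotomy has to be proved. Our source for it is the classification of two-facility mechanisms. If one agent $\ell$ is very far from all others, one facility must follow her, and on the remaining agents $f$ behaves approximately like an admissible two-facility mechanism (Section~\ref{sec:limit}). Such a mechanism either serves the two extremes or has a dictator, and in both cases it leaves the interval between two groups empty unless the dictator is there (Section~\ref{sec:two}). This information is available only at profiles where the relevant agents are close together compared with their distance to $\ell$. The long moves in the proof above leave this region. We replace them by a chain of short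 moves: two groups $A$ and $B$ at distance about $1$ crawl from a place near an agent $\ell$ at $0$ to a place near an agent $m$ at $V$, one group moving at a time (Figure~\ref{fig:chain}). The group that holds the middle facility is the same along the whole chain. At each end of the chain it is determined by a limit mechanism. If both limits serve the extremes, the upper group wins at the left end and the lower group at the right end, as in Proposition~\ref{prop:toy}. Limits with a dictator require a short combinatorial argument over all choices of $\ell$, $m$, $A$ and $B$ (Section~\ref{sec:proof}).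

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=1.15cm]
\foreach \h/\a/\b in {2/2/2.5,1/5.4/6.15,0/8.6/9.1}{
  \draw (-0.4,\h)--(11.4,\h);
  \fill (0,\h) circle (2pt) node[above] {$\ell$};
  \fill (11,\h) circle (2pt) node[above] {$m$};
  \fill (\a,\h) circle (2.6pt) node[above] {$A$};
  \fill (\b,\h) circle (2.6pt) node[above] {$B$};
}
\node[below] at (2,2) {$R$};
\node[below] at (5.4,1) {$s$};
\node[below] at (8.6,0) {$V-S$};
\node[below] at (0,0) {$0$};
\node[below] at (11,0) {$V$};
\draw[->] (3.1,2.25)--(4.3,2.25);
\draw[->] (6.8,1.25)--(8,1.25);
\end{tikzpicture}
\caption{The chain of profiles (not to scale). Agents $\ell$ and $m$ stay at $0$ and $V$ and each attracts one facility. The groups $A$ and $B$, at distance $1$ or $\frac32$, move to the right in alternating steps of length $\frac12$ and compete for the third facility. In the top row $m$ is far from everyone else; in the bottom row $\ell$ is.}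
\label{fig:chain}
\end{figure}

\section{Two facilities}\label{sec:two}

\begin{theorem}[Fotakis and Tzamos \cite{FT}]\label{thm:FT}
Let $G$ be an admissible two-facility mechanism on the line with at least five agents. Then either $G(x)=\{\min x,\max x\}$ for all $x$, or there is a unique agent $d$ with $x_d\in G(x)$ for all $x$.
\end{theorem}

In the first case we say that $G$ has \emph{type $E$}; in the second, that $d$ is the \emph{dictator} and $G$ has \emph{type $d$}. The cases exclude each other, because under $\{\min x,\max x\}$ any agent strictly between the extremes has positive cost. So $G$ has exactly one type, an element of $\{E\}\cup M$, where $M$ is its agent set. The second case cannot be ignored.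

\begin{example}\label{ex:dict}
Fix an agent $d$, put $a=x_d-\min x$ and $b=\max x-x_d$, and let
\[
G(x)=\begin{cases}\{x_d,\ x_d+\max(b,2a)\}&\text{if } a\le b,\\ \{x_d,\ x_d-\max(a,2b)\}&\text{if } a>b.\end{cases}
\]
This mechanism is admissible. Let $x_d=0$, let $i\ne d$, and let $a',b'$ be the values of $a,b$ computed without $i$. Whatever $i$ reports, $a\ge a'$ and $b\ge b'$, so her positive options are at least $\max(b',2a')$ and her negative options at most $-\max(a',2b')$. Let $x_i>0$; then negative options are worse for her than $0$. If $a\le b$ for the true report, the second facility $\max(x_i,b',2a')$ is her nearest positive option. If $a>b$, then $x_i<a'$, so positive options exceed $2x_i$ and are worse than $0$. Let $x_i<0$. If $a>b$, the second facility $-\max(|x_i|,a',2b')$ is her nearest negative option, and if $a\le b$, then $|x_i|\le b'$, so negative options are at most $-2|x_i|$ and are no better than $0$. For the ratio, two of any three agents share a nearest facility in an optimal solution, so $\mathrm{OPT}$ is at least the smaller gap of any three agents. Let $a\le b$; then $\mathrm{OPT}\ge a$. If $b<2a$, every cost is at most $b\le2\,\mathrm{OPT}$. If $b\ge2a$, the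 output is $\{0,b\}$, agents to the left of $0$ pay at most $a$, and an agent at $x\in(0,b)$ pays $\min(x,b-x)\le\mathrm{OPT}$. Exchanging $a$ and $b$ gives the same bounds when $a>b$, so $G$ has ratio $2n$.
\end{example}

The second facility in this example need not be a reported point, and it jumps where $a=b$. Theorem~\ref{thm:FT} says nothing about the second facility of a mechanism with a dictator, and we need one fact about it. With three agents, $d$ at $0$ and another at $y>0$, the third agent of Example~\ref{ex:dict} has option set $(-\infty,-2y]\cup\{0\}\cup[y,\infty)$, which avoids $(0,y)$. This gap is always there.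

\begin{lemma}\label{lem:gap}
Let $h$ be a strategy-proof two-facility mechanism with ratio $r$ for three agents $D,Z,W$ such that the location of $D$ is always a facility. If $D$ and $W$ are at distinct points, the option set of $Z$ contains no point strictly between them.
\end{lemma}

Bounded ratio is needed: for $h=\{x_D,x_Z\}$ the option set of $Z$ is $\mathbb{R}$. The idea of the proof is as follows. Suppose $Z$ can pull the second facility to a point $e$ strictly between $D$ and $W$. We show that $e$ stays the first option of $Z$ while $W$ ranges over an interval $(e,Y)$, which is finite because the ratio is bounded, and that for $W$ beyond $Y$ the first option of $Z$ is at least $Y$. The cost of $W$ is continuous, so a facility near $Y$ persists when $W$ steps back just below $Y$. An agent $Z$ near $Y/2$ then prefers the option $e$.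

\begin{proof}
By translation and reflection let $D$ be at $0$ and $W$ at a positive point. Write $h(z,w)$ for the output when $Z$ is at $z$ and $W$ at $w$, and $J(w)$ for the option set of $Z$. The output contains $0$, so if it contains a point $p\ne0$ it equals $\{0,p\}$. For $w>0$ Lemma~\ref{lem:few} gives $h(w,w)=\{0,w\}$, so $0,w\in J(w)$. Let
\[
e(w)=\inf\bigl(J(w)\cap(0,\infty)\bigr)\le w .
\]
We must show that $e(w)=w$ for all $w>0$.

\emph{Step 0: $e(w)>0$ and $e(w)\in J(w)$.} Let $p\in J(w)\cap(0,w)$. At $z=p$ agent $Z$ has cost $0$, so $h(p,w)=\{0,p\}$ and $W$ pays $w-p$. Facilities at $0$ and $w$ show $\mathrm{OPT}\le p$, so $w-p\le rp$, that is, $p\ge w/(r+1)$. Hence $e(w)>0$, and $e(w)\in J(w)$ because $J(w)$ is closed.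

\emph{Step 1: if $e=e(w_0)<w_0$, then $e(w)=e$ for all $w\in(e,w_0]$.} Let $z\in(e/2,e]$. Points of $J(w_0)$ are at most $0$ or at least $e$, and $e-z<e/2<z$, so $e$ is the unique nearest option of $Z$ and $h(z,w_0)=\{0,e\}$. Now change the point of view to $W$. Let $K$ be her option set against $0$ and $z$. Then $e\in K$, and $d(w_0,K)=w_0-e$ is her cost at $w_0$, so $K\cap(e,2w_0-e)=\emptyset$. For $w\in(e,w_0)$ the interval $(e,2w-e]$ is contained in $(e,2w_0-e)$, so $e$ is the unique point of $K$ nearest to $w$. Therefore
\[
h(z,w)=\{0,e\}\qquad\text{for all } z\in(e/2,e],\ w\in(e,w_0].
\]
In particular $e\in J(w)$. Suppose $p\in J(w)\cap(0,e)$. Since $0<p<e$, we can choose $z$ with $\max(e/2,p)<z<(e+p)/2$. Then $Z$ pays $e-z$, which exceeds $z-p=|z-p|$, against Lemma~\ref{lem:option}. So $e(w)=e$.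

Now suppose that $e:=e(w_0)<w_0$ for some $w_0>0$. Let $T=\{w>e: e(w)=e\}$ and $Y=\sup T\ge w_0>e$.

\emph{Step 2: $(e,Y)\subset T$ and $Y<\infty$.} Step 1 applies to every $w_1\in T$ and gives $(e,w_1]\subset T$, so $(e,Y)\subset T$. For $w\in T$ we have $e\in J(w)\cap(0,w)$, so $w\le(r+1)e$ by the estimate in Step 0.

\emph{Step 3: if $w>Y$, then $Y\le e(w)\le w$.} Let $e'=e(w)$ and suppose $e'<Y$. Then $e'<w$, and Step 1 gives $e(w'')=e'$ for all $w''\in(e',w]$. Choose $w''\in(\max(e,e'),Y)$. It lies in $T$, so $e'=e(w'')=e$. Then $w\in T$, although $w>\sup T$.

\emph{Step 4: the contradiction.} Let $0<\eta<\min\bigl(e/6,(Y-e)/4\bigr)$, so that also $\eta<Y/6$. Put $z=Y/2+\eta$ and $w=Y+\eta$. By Step 3, $z<Y\le e(w)\le Y+\eta$, so $0<e(w)-z\le Y/2<z$. Thus $e(w)$ is the unique nearest option of $Z$, it is a facility, and $W$ pays at most $\eta$.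

Keep $z$ and move $W$ to $w'=Y-\eta$. By Lemma~\ref{lem:option}(a) she pays at most $3\eta<w'$, so $h(z,w')=\{0,q\}$ with $q\ge w'-3\eta=Y-4\eta$. Hence $Z$ pays at least $\min(z,q-z)\ge Y/2-5\eta$. On the other hand $w'\in(e,Y)\subset T$, so $e\in J(w')$ and $Z$ pays at most $|z-e|$. But
\[
z-e=Y/2+\eta-e<Y/2-5\eta,\qquad e-z=e-Y/2-\eta<Y/2-5\eta,
\]
the first because $6\eta<e$, the second because $4\eta<Y-e$. So $|z-e|<Y/2-5\eta$, a contradiction.
\end{proof}

The next lemma contains everything that we use about two-facility mechanisms: on three-point profiles, the type determines the costs we need.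

\begin{lemma}\label{lem:three}
Let $G$ be an admissible two-facility mechanism on an agent set $M$ with $|M|\ge5$. Let $M=P\sqcup Z\sqcup Q$ with nonempty groups located at $p<z<q$.
\begin{enumerate}
\item[(a)] If the type of $G$ is an agent $d$, the group containing $d$ has cost $0$.
\item[(b)] If the type of $G$ is not an element of $Z$, then $Z$ has cost $\min(z-p,q-z)$; if moreover $q-z<z-p$, then $q$ is a facility.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is the definition of a dictator, and for type $E$ the output is $\{p,q\}$, which gives (b). Let the type be $d\in P\cup Q$. Merge the three groups. By Lemma~\ref{lem:merge} the merged mechanism satisfies the hypotheses of Lemma~\ref{lem:gap}, with $D$ the group of $d$ and $W$ the other outer group. So the option set of $Z$ has no point in $(p,q)$. It contains $p$ and $q$, by Lemma~\ref{lem:few} applied when $Z$ reports $p$. Hence the distance from $z$ to the option set is $\min(z-p,q-z)$, and if $q-z<z-p$ the unique nearest option is $q$. Lemma~\ref{lem:option} finishes the proof.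
\end{proof}

\section{Sending one agent to infinity}\label{sec:limit}

If an agent $a$ is far from the others, one facility is spent on her, and the others face what looks like a mechanism with $k-1$ facilities. For a fixed position of $a$ this is true only on a bounded region of profiles, whereas Theorem~\ref{thm:FT} needs a mechanism defined, strategy-proof and of bounded ratio on all profiles. We obtain one as a limit. There are uncountably many profiles and the output need not depend continuously on them (Example~\ref{ex:dict}), so passing to subsequences is not enough; an ultrafilter takes all the limits at once.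

Recall that a \emph{nonprincipal ultrafilter} on $\mathbb{N}$ is a family $\mathcal U$ of subsets of $\mathbb{N}$, called \emph{large}, that is closed under finite intersections and supersets, contains no finite set, and contains exactly one of $X$ and $\mathbb{N}\setminus X$ for every $X$. One exists by Zorn's lemma. Cofinite sets are large, and if a finite union of sets is large, one of them is large. Every sequence $(y^j)$ in $[-\infty,\infty]$ has a unique limit $y=\lim_{\mathcal U}y^j$, characterized by the property that $\{j:y^j\in U\}$ is large for every neighborhood $U$ of $y$. These limits commute with continuous functions of finitely many sequences, and they preserve weak inequalities that hold for a large set of $j$.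

For $a\in N$, $u,c\in\mathbb{R}$ and $t\in\mathbb{R}^{N\setminus\{a\}}$, let $(u;c+t)$ be the profile in which $a$ is at $u$ and each $i\neq a$ is at $c+t_i$.

\begin{lemma}\label{lem:limit}
Let $f$ be a strategy-proof mechanism with ratio $r$ for $k\ge2$ facilities on an agent set $N$ with $|N|\ge2$. Let $a\in N$, let $\mathcal T\subset\mathbb{R}^{N\setminus\{a\}}$ be finite, and let $\varepsilon>0$. There is a number $\Delta$ such that for all $u,c\in\mathbb{R}$ with $|u-c|\ge\Delta$ there is a strategy-proof $(k-1)$-facility mechanism $G$ on $N\setminus\{a\}$ with ratio $r$ such that
\begin{equation}\label{eq:approx}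
\bigl|\,d\bigl(c+t_i,f(u;c+t)\bigr)-d\bigl(t_i,G(t)\bigr)\bigr|\le\varepsilon\qquad\text{for all } t\in\mathcal T,\ i\ne a .
\end{equation}
\end{lemma}

\begin{proof}
Suppose not. Then for each $j\in\mathbb{N}$ there are $u_j,c_j$ with $|u_j-c_j|\ge j$ for which no such $G$ exists. For $t\in\mathbb{R}^{N\setminus\{a\}}$ let $F_j(t)=f(u_j;c_j+t)-c_j$, with points $y_1^j\le\dots\le y_k^j$, and let $y_\nu=\lim_{\mathcal U}y_\nu^j\in[-\infty,\infty]$ for $\nu=1,\dots,k$.

Let $O(t)$ be the optimal social cost of $t$ with $k-1$ facilities. An additional facility at $u_j$ shows $\mathrm{OPT}(u_j;c_j+t)\le O(t)$, so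
\begin{equation}\label{eq:total}
d\bigl(u_j-c_j,F_j(t)\bigr)+\sum_{i\neq a}d\bigl(t_i,F_j(t)\bigr)\le rO(t)\qquad\text{for all } j.
\end{equation}
\emph{At least one $y_\nu$ is infinite.} Either $u_j-c_j\le-j$ for a large set of $j$, or $u_j-c_j\ge j$ for a large set of $j$. In the first case \eqref{eq:total} gives $y_1^j\le -j+rO(t)$ on that set, so $y_1=-\infty$. In the second case $y_k^j\ge j-rO(t)$ and $y_k=+\infty$. \emph{At least one $y_\nu$ is finite.} Fix $i\ne a$. For each $j$ some index $\nu$ has $|y_\nu^j-t_i|\le rO(t)$, and one of the $k$ indices works for a large set of $j$.

Let $G(t)$ consist of the finite $y_\nu$, one of them repeated if necessary to get $k-1$ entries. For $s\in\mathbb{R}$ the map $(y_1,\dots,y_k)\mapsto\min_\nu|s-y_\nu|$ from $[-\infty,\infty]^k$ to $[0,\infty]$ is continuous, and infinite $y_\nu$ do not attain the minimum. Hence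
\begin{equation}\label{eq:lim}
d(s,G(t))=\lim_{\mathcal U}d(s,F_j(t))\qquad\text{for all } s\in\mathbb{R},\ t\in\mathbb{R}^{N\setminus\{a\}}.
\end{equation}
Strategy-proofness of $f$ gives $d(t_i,F_j(t))\le d(t_i,F_j(t_i',t_{-i}))$ for all $j$, and by \eqref{eq:lim} the same inequality holds for $G$. Likewise \eqref{eq:total} gives $\sum_{i\ne a}d(t_i,G(t))\le rO(t)$. So $G$ is strategy-proof with ratio $r$. For each of the finitely many pairs $(t,i)$ with $t\in\mathcal T$, the set of $j$ with $|d(t_i,F_j(t))-d(t_i,G(t))|\le\varepsilon$ is large by \eqref{eq:lim}. Their intersection is large, hence contains some $j$, and then $G$ satisfies \eqref{eq:approx} for $(u_j,c_j)$, a contradiction.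
\end{proof}

Two features of the lemma shape the rest of the proof. The mechanism $G$ depends on $(u,c)$, and it describes $f$ only on a finite set of test profiles that is fixed before $\Delta$.

\section{Proof of Theorem~\ref{thm:three}}\label{sec:proof}

Suppose that $f$ is a strategy-proof three-facility mechanism with ratio $r\ge1$ on $N$, $|N|=n\ge6$. For distinct agents $\ell,m$, a \emph{splitting} is an ordered pair $(A,B)$ of nonempty sets with $A\sqcup B=N\setminus\{\ell,m\}$; the group $A$ will be the lower one and $B$ the upper one.

\subsection{Three scales and two families of types}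

We choose integers $S$, $R$, $V$ in this order. First let $S\ge rn+4$; a distance of this size will separate the facility near $\ell$ or $m$ from the facility near $A$ and $B$.

\medskip
\noindent\emph{Removing an agent to the left.} For $\ell\in N$ let $\mathcal T_\ell\subset\mathbb{R}^{N\setminus\{\ell\}}$ consist of the following profiles, over all $m\neq\ell$ and all splittings $(A,B)$:
\begin{enumerate}
\item[($\alpha$)] $A$ at $0$, $B$ at $g$, $m$ at $i/16$, for $g\in\{1,\frac32\}$ and integers $0<i<16g$;
\item[($\beta$)] $A$ at $-S$, $B$ at $-S+1$, $m$ at $0$.
\end{enumerate}
The profiles ($\alpha$) probe the gap between $A$ and $B$, and ($\beta$) is the right end of the chain. Apply Lemma~\ref{lem:limit} with $a=\ell$, $\varepsilon=\frac1{16}$ and the test set $\mathcal T_\ell\cup(\mathcal T_\ell+\frac12)$, where the shift acts on all coordinates. Let $R\ge S$ be an integer that is at least the resulting $\Delta$ for every $\ell\in N$. For each $c\in\frac12\mathbb{Z}$ with $c\ge R$ fix an admissible two-facility mechanism $G_{\ell,c}$ on $N\setminus\{\ell\}$ with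
\begin{equation}\label{eq:left}
\bigl|\,d\bigl(c+t_i,f(0;c+t)\bigr)-d\bigl(t_i,G_{\ell,c}(t)\bigr)\bigr|\le\tfrac1{16}\qquad\text{for } t\in\mathcal T_\ell\cup(\mathcal T_\ell+\tfrac12),\ i\neq\ell .
\end{equation}
It has $n-1\ge5$ agents, so it has a type. This, and the same step for $H_m$ below, is where $n\ge6$ is used.

Since $f$ need not commute with translations, the mechanisms $G_{\ell,c}$ may differ for different $c$. Their types do not. The type is a discrete invariant that can be read off from test profiles, and the shifted test profiles make consecutive values of $c$ describe a common profile of $f$.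

\begin{lemma}\label{lem:type}
For fixed $\ell$, the type of $G_{\ell,c}$ does not depend on $c$.
\end{lemma}

\begin{proof}
Let $i\ne\ell$ and let $t$ be a profile ($\alpha$) with $m=i$, $g=1$ and $i$ at $\frac12$. By Lemma~\ref{lem:three}, at $t$ and at $t+\frac12$ agent $i$ pays $0$ under a mechanism of type $i$ and $\frac12$ under a mechanism of any other type. The profile $(0;c+(t+\frac12))=(0;(c+\frac12)+t)$ is covered by \eqref{eq:left} for both $c$ and $c+\frac12$, so the cost of $i$ in $G_{\ell,c}(t+\frac12)$ and her cost in $G_{\ell,c+1/2}(t)$ differ by at most $\frac18<\frac12$. Hence $G_{\ell,c}$ has type $i$ if and only if $G_{\ell,c+1/2}$ does. This holds for every $i\neq\ell$, and $E$ is the only remaining type.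
\end{proof}

Let $\lambda(\ell)\in\{E\}\cup(N\setminus\{\ell\})$ be this common type.

\medskip
\noindent\emph{Removing an agent to the right.} For $m\in N$ let $\mathcal T'_m\subset\mathbb{R}^{N\setminus\{m\}}$ consist of the profiles
\begin{enumerate}
\item[($\gamma$)] $\ell$ at $0$, $A$ at $R$, $B$ at $R+1$,
\end{enumerate}
over all $\ell\ne m$ and all splittings $(A,B)$; this is the left end of the chain. Apply Lemma~\ref{lem:limit} with $a=m$, $\varepsilon=\frac1{16}$, the test set $\mathcal T'_m$ and $c=0$. Let $V\ge R+S$ be an integer that is at least the resulting $\Delta$ for every $m\in N$, and fix admissible two-facility mechanisms $H_m$ on $N\setminus\{m\}$ with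
\begin{equation}\label{eq:right}
\bigl|\,d\bigl(t_i,f(V;t)\bigr)-d\bigl(t_i,H_m(t)\bigr)\bigr|\le\tfrac1{16}\qquad\text{for } t\in\mathcal T'_m,\ i\ne m .
\end{equation}
Let $\mu(m)\in\{E\}\cup(N\setminus\{m\})$ be the type of $H_m$. The number $V$ has to be chosen last, because the test profiles ($\gamma$) have size $R$.

\subsection{The middle facility}

Fix $\ell\neq m$ and a splitting $(A,B)$. Call $(s,g)$ \emph{allowed} if $s\in\frac12\mathbb{Z}$, $g\in\{1,\frac32\}$, $s\ge R$ and $s+g\le V-S+1$, and let $x(s,g)$ be the profile
\[
\ell\text{ at }0,\qquad A\text{ at }s,\qquad B\text{ at }s+g,\qquad m\text{ at }V .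
\]
The first lemma is where $k=3$ enters directly: only one facility is left for $A$ and $B$.

\begin{lemma}\label{lem:middle}
For allowed $(s,g)$ there is a facility $y\in f(x(s,g))$ with $s\le y\le s+g$ such that $A$ has cost $y-s$ and $B$ has cost $s+g-y$.
\end{lemma}

\begin{proof}
Facilities at $0$, $V$ and the location of the larger group give $\mathrm{OPT}\le\min(|A|,|B|)\,g\le\frac{n-2}2\cdot\frac32<n$. So every cost is at most $rn$, and there are facilities $\varphi_0\in[-rn,rn]$ and $\varphi_1\in[V-rn,V+rn]$. They are distinct since $V\ge2S>2rn$. If $A$ reported $s+g$, only three locations would occur and $s+g$ would be a facility by Lemma~\ref{lem:few}. By Lemma~\ref{lem:merge} this joint move does not help $A$, so $A$ pays at most $g$ at $x(s,g)$. In the same way $B$ could report $s$, so $B$ pays at most $g$. Nearest facilities $y_A$ of $A$ and $y_B$ of $B$ therefore lie in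
\[
[s-g,\,s+2g]\subset[R-2,\,V-S+3]\subset(rn,\,V-rn),
\]
using $R\ge S\ge rn+4$. They differ from $\varphi_0$ and $\varphi_1$, and there are only three facilities, so $y_A=y_B=:y$. From $|y-(s+g)|\le g$ and $|y-s|\le g$ we get $s\le y\le s+g$.
\end{proof}

Next comes the dichotomy. We cannot apply \eqref{eq:left} to $x(s,g)$ itself, because $m$ is in general too far from $s$ for this profile to be among the tests. But $y$ is an option of $m$, and her option set does not depend on where she is. So we bring $m$ into the gap between $A$ and $B$, where the tests ($\alpha$) apply. This gives information only if $m$ is not the dictator of the limit, since a dictator pays nothing wherever she stands.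

\begin{lemma}\label{lem:dicho}
Let $\lambda(\ell)\ne m$ and let $(s,g)$ be allowed. Then the facility $y$ of Lemma~\ref{lem:middle} satisfies $\min(y-s,\,s+g-y)\le\frac3{16}$.
\end{lemma}

\begin{proof}
We may assume $s<y<s+g$. Since $16g$ is an integer, there is $\xi=s+i/16$ with $0<i<16g$ and $|\xi-y|\le\frac1{16}$. The point $y$ lies in the option set of $m$ against $\ell$ at $0$, $A$ at $s$, $B$ at $s+g$. So when $m$ is at $\xi$ she pays at most $\frac1{16}$, by Lemma~\ref{lem:option}. That profile is $(0;s+t)$ with $t$ of the form ($\alpha$). The type of $G_{\ell,s}$ is $\lambda(\ell)\neq m$, so Lemma~\ref{lem:three}(b) with $P=A$, $Z=\{m\}$, $Q=B$ shows that $m$ pays $\min(\xi-s,\,s+g-\xi)$ in $G_{\ell,s}(t)$. By \eqref{eq:left} this number is at most $\frac1{16}+\frac1{16}$, and replacing $\xi$ by $y$ adds at most $\frac1{16}$.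
\end{proof}

\subsection{Transport of the winner}

Assume $\lambda(\ell)\ne m$. A group \emph{wins} at an allowed $(s,g)$ if its cost in $f(x(s,g))$ is less than $\frac14$. The costs of $A$ and $B$ add up to $g\ge1$ and one of them is at most $\frac3{16}$. So exactly one group wins, and the other pays more than $\frac34$.

\begin{lemma}\label{lem:transport}
Let $\lambda(\ell)\neq m$. The same group wins at $(R,1)$ and at $(V-S,1)$.
\end{lemma}

\begin{proof}
Suppose two allowed pairs give profiles that differ only in the location of one group, by $\frac12$. The cost of that group changes by at most $\frac12$ (Lemmas~\ref{lem:option}(a) and~\ref{lem:merge}), so it cannot pass between a value below $\frac14$ and a value above $\frac34$. The moving group wins at both pairs or at neither, and so the winner is the same. Now let $s\in\frac12\mathbb{Z}$ with $R\le s\le V-S-\frac12$. Moving $B$ leads from $(s,1)$ to $(s,\frac32)$, and moving $A$ leads from $(s,\frac32)$ to $(s+\frac12,1)$. All three pairs are allowed, because $s+\frac32\le V-S+1$. Repeating this double step leads from $(R,1)$ to $(V-S,1)$.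
\end{proof}

At the two ends of the chain the winner is dictated by the types.

\begin{lemma}\label{lem:ends}
Let $\lambda(\ell)\neq m$.
\begin{enumerate}
\item[(a)] At $(V-S,1)$ the lower group $A$ wins if $\lambda(\ell)=E$, and the group containing $\lambda(\ell)$ wins if $\lambda(\ell)\in A\cup B$.
\item[(b)] At $(R,1)$ the upper group $B$ wins if $\mu(m)\in\{E,\ell\}$, and the group containing $\mu(m)$ wins if $\mu(m)\in A\cup B$.
\end{enumerate}
\end{lemma}

\begin{proof}
In each case we show that the named group pays $0$ in the limit mechanism; it then pays at most $\frac1{16}<\frac14$ under $f$.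

(a) We have $x(V-S,1)=(0;V+t)$ with $t$ of the form ($\beta$), so \eqref{eq:left} applies with $c=V$, and $G_{\ell,V}$ has type $\lambda(\ell)$. For type $E$ the output is $\{-S,0\}$, which contains the location of $A$. For a type in $A\cup B$ use Lemma~\ref{lem:three}(a).

(b) We have $x(R,1)=(V;t)$ with $t$ of the form ($\gamma$), so \eqref{eq:right} applies. If $\mu(m)\in\{E,\ell\}$, use Lemma~\ref{lem:three}(b) with $P=\{\ell\}$, $Z=A$, $Q=B$: here $q-z=1<R=z-p$, so the location of $B$ is a facility of $H_m(t)$. For a type in $A\cup B$ use Lemma~\ref{lem:three}(a).
\end{proof}

\subsection{Comparing the types}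

The types $\lambda(\ell)$ and $\mu(m)$ do not depend on the splitting, while Lemmas~\ref{lem:transport} and~\ref{lem:ends} hold for every splitting. Choosing the splitting well ties the two types together.

\begin{lemma}\label{lem:compare}
Let $\ell\ne m$ and $\lambda(\ell)\neq m$. Then $\lambda(\ell)\ne E$ and $\mu(m)=\lambda(\ell)$.
\end{lemma}

\begin{proof}
Suppose $\lambda(\ell)=E$. Choose a splitting with $\mu(m)\notin A$: if $\mu(m)$ is an agent other than $\ell$ take $B=\{\mu(m)\}$, and otherwise take any splitting. Then $\mu(m)\in\{E,\ell\}\cup B$, so $B$ wins at $(R,1)$, while $A$ wins at $(V-S,1)$. This contradicts Lemma~\ref{lem:transport}.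

So $\lambda(\ell)=d$ is an agent, and $d\notin\{\ell,m\}$. Take $A=\{d\}$ and $B=N\setminus\{\ell,m,d\}$. Then $A$ wins at $(V-S,1)$, hence at $(R,1)$. If $\mu(m)$ were in $\{E,\ell\}\cup B$, then $B$ would win there. Hence $\mu(m)\in A$, that is, $\mu(m)=d$.
\end{proof}

The lemma pushes all the limit mechanisms toward one common dictator. That cannot be, because the dictator herself may be the agent who is removed.

\begin{proof}[End of the proof of Theorem~\ref{thm:three}]
If $\lambda(\ell)=E$ for some $\ell$, then any $m\neq\ell$ contradicts Lemma~\ref{lem:compare}. So $\lambda(\ell)\in N\setminus\{\ell\}$ for every $\ell$. Fix $\ell$, let $p=\lambda(\ell)$ and $p'=\lambda(p)$, so that $p'\ne p$, and choose $m\in N\setminus\{\ell,p,p'\}$. Since $m\neq\ell$ and $\lambda(\ell)=p\neq m$, Lemma~\ref{lem:compare} for the pair $(\ell,m)$ gives $\mu(m)=p$. Since $m\neq p$ and $\lambda(p)=p'\ne m$, the lemma for the pair $(p,m)$ gives $\mu(m)=p'$. Thus $p=p'$, a contradiction.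
\end{proof}

\section{More facilities and the maximum cost}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Lemma~\ref{lem:limit}, with any finite test set, turns a strategy-proof mechanism with ratio $r$ for $k\ge2$ facilities and $n\ge2$ agents into one with ratio $r$ for $k-1$ facilities and $n-1$ agents. Starting from $k\ge3$ and $n\ge k+3$ and applying this $k-3$ times, we would get an admissible mechanism for three facilities and $n-k+3\ge6$ agents, contradicting Theorem~\ref{thm:three}.

Let $\mathrm{MC}(x,F)=\max_i d(x_i,F)$. For every $F$ we have $\mathrm{MC}(x,F)\le\mathrm{SC}(x,F)\le n\,\mathrm{MC}(x,F)$. If $f$ has ratio $r$ for the maximum cost and $F^*$ minimizes the social cost at $x$, then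
\[
\mathrm{SC}(x,f(x))\le n\,\mathrm{MC}(x,f(x))\le nr\,\mathrm{MC}(x,F^*)\le nr\,\mathrm{OPT}(x).
\]
So $f$ has bounded ratio for the social cost. Strategy-proofness does not refer to the objective, so the first part applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Asymptotically Optimal Strategy-Proof Mechanisms for Two-Facility Games},
\texttt{https://typeset.io/pdf/asymptotically-optimal-strategy-proof-mechanisms-for-two-4gvpwnvs88.pdf}

\bibitem{FT}
D.~Fotakis and C.~Tzamos,
\emph{On the Power of Deterministic Mechanisms for Facility Location Games},
ICALP 2013; ACM Trans. Econ. Comput. 2(4), 2014.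

\end{thebibliography}
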